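# Two lists sharing one string: why the LR degrees are not an upper semilattice

## 1. A string hidden in two independent lists

Let $\Omega$ be a finite set with $N$ elements and let $2\le s<N$. Choose $a\in\Omega$ uniformly. Given $a$, choose $S$ and $S'$ independently, each uniform among the $s$-element subsets of $\Omega$ that contain $a$. Think of $S$ as a list in which $a$ is hidden among $s-1$ decoys, and of $S'$ as a second list in which the same $a$ is hidden among fresh decoys.

For example, let $\Omega=\{00,01,10,11\}$, $s=2$, $a=01$. Possible lists are $S=\{01,11\}$ and $S'=\{01,00\}$. Someone who sees only $S$ cannot tell $01$ from $11$. Someone who sees both lists reads off $S\cap S'=\{01\}$.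

Two facts describe what one list reveals.

* **(F1)** $S$ is a uniform $s$-element subset of $\Omega$.
* **(F2)** Given $S$, the element $a$ is uniform on $S$.

Indeed, for $a\in S$ the pair $(a,S)$ has probability $\frac1N\binom{N-1}{s-1}^{-1}$. This does not depend on the pair, which gives (F2). Summing over the $s$ elements of $S$ gives $\frac sN\binom{N-1}{s-1}^{-1}=\binom Ns^{-1}$, which is (F1). In the example, $\{01,11\}$ arises from $a=01$ and from $a=11$, each time with probability $\frac14\cdot\frac13$. The total is $\frac16=\binom42^{-1}$.

A third fact describes how the decoys meet a set chosen without looking at them.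

* **(F3)** Given $a$, let $D\ni a$ be a fixed set with $|D|\le v$. Then $S\cap D\ne\{a\}$ with probability at most $vs/N$.

For given $a$, the set $S\setminus\{a\}$ is a uniform $(s-1)$-subset of the other $N-1$ points. So each $x\in D\setminus\{a\}$ lies in $S$ with probability $\frac{s-1}{N-1}\le\frac sN$, and there are at most $v$ such $x$.

Now do this twice, independently: hide $a$ in $S_A$ and in $S_A'$, and hide an independent $b$ in $S_B$ and in $S'_B$. One player sees $(S_A,S_B)$, a second player sees $(S'_A,S'_B)$. Each player names at most $v$ sets, each of size at most $v$. They win if some set $D$ named by both contains both $a$ and $b$.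

**Lemma 1.** Let $V$ assign to each pair $(S_A,S_B)$ a family of at most $v$ subsets of $\Omega$, each of size at most $v$, and let $V'$ do the same for pairs $(S_A',S_B')$. Then
$$\mathbb P\big(\exists D\in V(S_A,S_B)\cap V'(S'_A,S'_B)\ \text{ with } a,b\in D\big)\ \le\ \frac v{s^2}+\frac{2v^2s}N .$$

*Proof.* **Step 1: use the independence of the two players.** Given $(a,b)$, the pairs $(S_A,S_B)$ and $(S_A',S_B')$ are independent. Put
$$p_{ab}(D)=\mathbb P(D\in V(S_A,S_B)\mid a,b),\qquad \tilde p_{ab}(D)=\mathbb P(D\in V'(S'_A,S'_B)\mid a,b).$$
By the union bound over $D$, the probability in question is at most $\mathbb E_{a,b}\sum_{D\ni a,b}p_{ab}(D)\,\tilde p_{ab}(D)$. Moreover $\sum_D\tilde p_{ab}(D)\le v$, because this sum is the conditional expectation of $|V'(S'_A,S'_B)|$.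

**Step 2: discard the sets $D$ that catch decoys.** For $D\ni a,b$ let
$$p'_{ab}(D)=\mathbb P\big(D\in V(S_A,S_B),\ S_A\cap D=\{a\},\ S_B\cap D=\{b\}\mid a,b\big).$$
By (F3), applied to $a$ and to $b$, we have $p_{ab}(D)\le p'_{ab}(D)+\frac{2vs}N$. Using $\tilde p_{ab}\le1$ on the first part and $\sum_D\tilde p_{ab}(D)\le v$ on the second,
$$\mathbb E_{a,b}\sum_{D\ni a,b}p_{ab}(D)\tilde p_{ab}(D)\ \le\ \mathbb E_{a,b}\sum_{D\ni a,b}p'_{ab}(D)+\frac{2v^2s}N .$$

**Step 3: a set that catches no decoys is a guess of the pair.** The first term on the right is the expected number of $D\in V(S_A,S_B)$ with $S_A\cap D=\{a\}$ and $S_B\cap D=\{b\}$. Condition on $(S_A,S_B)$. Then $V(S_A,S_B)$ is a fixed family of at most $v$ sets. By (F2) and the independence of the $A$ side from the $B$ side, $(a,b)$ is uniform on $S_A\times S_B$. A given $D$ is counted only if $S_A\cap D$ and $S_B\cap D$ are singletons and $(a,b)$ is the one pair they determine, which has probability at most $1/s^2$. So the expected number is at most $v/s^2$. $\square$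

Each feature of the game is needed when $2s\le v$, which is the range we shall meet. With one player only, name the single set $S_A\cup S_B$, of size at most $2s\le v$: it always contains $a$ and $b$. With two players but only one hidden string $a$, let each player name all singletons $\{x\}$ from the own list; this is $s\le v$ sets, and both players name $\{a\}$. With two players and two strings, but $v\ge s^2$, let each name all $\{x,y\}$ with $x$ from the first list and $y$ from the second; both name $\{a,b\}$. The lemma says that for $v$ well below $s^2$ and $N$ large, two strings and two players cannot win.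

## 2. Least upper bounds for $\le_{LR}$, and the role of the lists

A **Martin-Löf test relative to $Y$** is a uniformly $Y$-c.e. sequence of open sets $(O_n)$ in $2^\omega$ with $\mu(O_n)\le2^{-n}$, where $\mu$ is the uniform measure. A real is **$Y$-random** if it lies in $\bigcap_nO_n$ for no such test.

**Definition.** For $A,B\subseteq\mathbb N$, write $A\le_{LR}B$ if every $B$-random real is $A$-random. This is a preorder. The LR degrees are the classes of $A\equiv_{LR}B\iff A\le_{LR}B\wedge B\le_{LR}A$, with the induced order.

If $A\le_TB$, every test relative to $A$ is a test relative to $B$, so $A\le_{LR}B$. For example, a computable $A$ is $\le_{LR}$ everything. Also $A\oplus B$ is an upper bound of $A$ and $B$. The problem is whether every two LR degrees have a *least* upper bound, that is, whether the LR degrees form an upper semilattice.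

Some cases are immediate. If $A\le_{LR}B$, then $B$ is an upper bound of the pair and is below every other one, so $B$ is a least upper bound; in particular this holds when $A$ is computable. This already rules out the obvious candidate for a join: there are reals with $A\le_{LR}B$ but $A\oplus B\not\le_{LR}B$, and for such a pair the least upper bound is the degree of $B$, not that of $A\oplus B$. So knowing that $\oplus$ is not the join does not settle the problem. To refute least upper bounds for $A,B$, it suffices to find two upper bounds $C,C'$ with no upper bound $E$ below both, since a least upper bound would be such an $E$.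

**Theorem 1.** Let $Z\subseteq\mathbb N$. For almost every $(A,B)\in2^\omega\times2^\omega$ there are $C,C'$ such that

1. $Z\oplus A$ and $Z\oplus B$ are both $\le_{LR}C$ and both $\le_{LR}C'$;
2. there is no $E$ with $Z\oplus A\le_{LR}E$, $Z\oplus B\le_{LR}E$, $E\le_{LR}C$ and $E\le_{LR}C'$.

With $Z=\emptyset$: almost every pair $(A,B)$ has no least upper bound, so **the LR degrees are not an upper semilattice.**

Call a family $\mathcal F$ of upper bounds **coinitial** if every upper bound is $\ge_{LR}$ some member of $\mathcal F$. If $A\le_{LR}B$, then $\{B\}$ is coinitial for the pair $A,B$.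

**Theorem 2.** Let $Z\subseteq\mathbb N$. For almost every $(A,B)$ there is a perfect set $\mathcal P$ of $\le_{LR}$-upper bounds of $\{Z\oplus A,Z\oplus B\}$ such that no upper bound $E$ of $\{Z\oplus A,Z\oplus B\}$ is $\le_{LR}$ two distinct members of $\mathcal P$. Hence any coinitial family $\mathcal F$ of upper bounds has cardinality $2^{\aleph_0}$. In particular no countable family of upper bounds is coinitial, and above every LR degree there are two degrees with no least upper bound.

Here is how the lists enter. For infinitely many $j$ we mark a block of $4j$ places. The restrictions of $A$ and $B$ to it are random strings $a_j,b_j$. The real $C$ will know $A$ and $B$ outside the blocks, but inside block $j$ only lists $S_A^j\ni a_j$ and $S_B^j\ni b_j$; the real $C'$ gets independent lists $S_A'^j,S_B'^j$. Three things must be shown: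

* if the lists are short enough and the blocks are well placed, then $C$ and $C'$ are still above $Z\oplus A$ and $Z\oplus B$;
* an $E$ between yields, for each $j$, a set $D\ni a_j,b_j$ that $C$ and $C'$ can both name from a short list of candidates;
* by Lemma 1 this is unlikely.

## 3. LR-reducibility as an inequality between complexities

Let $U$ be a universal prefix-free oracle machine: for every prefix-free oracle machine $M$ there is a string $\rho$ with $U^Y(\rho p)=M^Y(p)$ for all $Y,p$. Let $K^Y(n)$ be the length of a shortest $p$ with $U^Y(p)=n$. Since the halting programs form a prefix-free set, $\sum_n2^{-K^Y(n)}\le1$, so at most $2^m$ objects have $K^Y\le m$. We use two textbook facts.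

* **Schnorr's theorem.** $R$ is $Y$-random iff there is $c$ with $K^Y(R{\restriction}n)\ge n-c$ for all $n$.
* **Kraft–Chaitin theorem.** If a $Y$-c.e. indexed family of requests $(r,n)$ has finite weight $\sum2^{-r}<\infty$, then $K^Y(n)\le r+O(1)$ for all requests $(r,n)$ in it.

For example, put $r_j=j+2\lceil\log_2(j+1)\rceil$ and request $(r_j,\langle j,q\rangle)$ for all $j\ge1$, $0\le q<2^j$. The weight is $\sum_j2^j2^{-r_j}\le\sum_j(j+1)^{-2}<\infty$. So $K(\langle j,q\rangle)\le r_j+O(1)$: $j$ bits for $q$, and about $2\log j$ for $j$.

**Lemma 2** (Kjos-Hanssen; Kjos-Hanssen–Miller–Solomon)**.** $A\le_{LR}E$ iff $K^E\le K^A+O(1)$.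

*Proof.* **Step 1: from complexity to randomness.** Suppose $K^E\le K^A+O(1)$ and let $R$ be $E$-random. Then $K^A(R{\restriction}n)\ge K^E(R{\restriction}n)-O(1)\ge n-O(1)$, so $R$ is $A$-random by Schnorr's theorem.

For the other direction assume $A\le_{LR}E$.

**Step 2: every $\Pi^0_1(A)$ class $P$ with $\mu(P)>0$ contains a $\Pi^0_1(E)$ class $Q$ with $\mu(Q)>0$.** Let $V$ be an $A$-c.e. prefix-free set of strings generating $2^\omega\setminus P$. Then $\mu[V]<1$, so the empty string is not in $V$. Let $R\ne\emptyset$ be a $\Pi^0_1(E)$ class consisting of $E$-randoms, for instance the complement of a level, of measure less than $1$, of a universal test relative to $E$.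

A null $\Pi_1^0(E)$ class contains no $E$-random: it is the intersection of a decreasing uniformly $E$-computable sequence of clopen sets whose measures tend to $0$, and taking for each $n$ the first one of measure at most $2^{-n}$ gives a test. Hence $R\cap[\tau]\neq\emptyset$ implies $\mu(R\cap[\tau])>0$. Put $Q_\tau=\{Y:\tau Y\in R\}$. This is a $\Pi^0_1(E)$ class, of measure $2^{|\tau|}\mu(R\cap[\tau])$. If $R\cap[\tau]\ne\emptyset$ and $Q_\tau\subseteq P$ for some $\tau$, take $Q=Q_\tau$.

Otherwise, whenever $R\cap[\tau]\ne\emptyset$ there is $Y\notin P$ with $\tau Y\in R$. This $Y$ extends some $v\in V$, so $R\cap[\tau v]\ne\emptyset$. Starting from the empty string we get $v_0,v_1,\dots\in V$ with $R\cap[v_0\cdots v_k]\ne\emptyset$ for all $k$. All $v_i$ are nonempty, so $X=v_0v_1v_2\cdots$ is a real, and $X\in R$ because $R$ is closed. So $X$ is $E$-random. But $X\in[V^k]$ for every $k$, and $\mu[V^k]=\mu[V]^k\le c^k$ for a rational $c<1$, since $V$ is prefix-free. Passing to a suitable computable subsequence of $([V^k])_k$ gives a test relative to $A$, so $X$ is not $A$-random. This contradicts $A\le_{LR}E$.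

**Step 3: code the programs of $A$ into a class.** Let $L=\{(|p|+1,n):U^A(p)=n\}$. It is $A$-c.e., and $\sum_{(r,n)\in L}2^{-r}\le\frac12$. Assign to all pairs $(r,n)$ with $r\ge1$, uniformly computably, pairwise disjoint groups of $r$ coordinates. Let $C_{r,n}$ be the clopen set "all bits in this group are $0$". These sets are independent and $\mu(C_{r,n})=2^{-r}$. Let $P=2^\omega\setminus\bigcup_{L}C_{r,n}$, a $\Pi^0_1(A)$ class. On $[0,\frac12]$ we have $1-x\ge4^{-x}$ (a linear function against a convex one, equal at both endpoints), so
$$\mu(P)=\prod_{L}(1-2^{-r})\ge4^{-\sum_L2^{-r}}\ge\tfrac12 .$$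

**Step 4: let $E$ read the programs off a subclass.** Take $Q\subseteq P$ from Step 2 and let $L^E=\{(r,n):r\ge1,\ Q\cap C_{r,n}=\emptyset\}$. By compactness $L^E$ is $E$-c.e., and $L\subseteq L^E$ because $Q\subseteq P$. Since $Q$ avoids all the independent sets $C_{r,n}$ with $(r,n)\in L^E$,
$$0<\mu(Q)\le\prod_{L^E}(1-2^{-r})\le\exp\Big(-\sum_{L^E}2^{-r}\Big),$$
so $\sum_{L^E}2^{-r}<\infty$. By Kraft–Chaitin, $K^E(n)\le r+O(1)$ for $(r,n)\in L^E$. Applied to $(K^A(n)+1,n)\in L$ this gives $K^E\le K^A+O(1)$. $\square$

## 4. Placing a block where the remaining halting weight is at most $2^{-j}$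

Fix $Z$. For $X\in2^\omega$ let $t(p,X)$ be the maximum of $|p|$ and the number of steps of $U^{Z\oplus X}(p)$, with $t(p,X)=\infty$ if it diverges. Conventions: halting takes at least one step, and a computation of at most $t$ steps queries only bits $X(i)$ with $i<t$. Put
$$W_l(X)=\sum\{2^{-|p|}:t(p,X)\le l\},\qquad w_l=\int W_l\,d\mu,\qquad\alpha=\lim_lw_l\le1 .$$
$W_l(X)$ depends only on $X{\restriction}l$, and only the finitely many $p$ with $|p|\le l$ can count. So $(w_l)$ is a nondecreasing $Z$-computable sequence of rationals, and $w_0=0$. For each $X$ infinitely many programs halt, hence $W_l(X)<\lim_mW_m(X)$. Integrating (monotone convergence), $w_l<\alpha$ for all $l$.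

Suppose $C$ knows $A$ except on one block $[l,l+4j)$, where it has a list of $s$ candidates. By Lemma 2, $C\ge_{LR}Z\oplus A$ means that $C$ can match the programs of $Z\oplus A$. Not knowing $a_j$, it runs every program with every candidate. A program with $t(p,\cdot)\le l$ does not see the block and is paid for once. The others may be paid for $s$ times, at an average cost of about $s(\alpha-w_l)$. Since we want $s$ close to $2^j$, we want $\alpha-w_l\le2^{-j}$.

The first thing to try is a fixed, $Z$-computable location $m(j)$ for block $j$; then $A$ and $E$ would find the block at no cost. This is not available.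

**Remark 1.** There is no $Z$-computable function $m$ with $\alpha-w_{m(j)}\le2^{-j}$ for all $j$.

*Proof.* Suppose $m$ is one. Given $n$, put $l=m(2n)$. For each $X$, fewer than $2^n$ numbers are outputs of programs $p$ with $|p|<n$ and $t(p,X)\le l$, because the halting programs are prefix-free. Averaging over $x<2^{n+2}$, some $x=x_n<2^{n+2}$ is such an output only for a set of $X$ of measure at most $\frac14$. $Z$ can find such an $x_n$ from $n$. Hence $K^{Z\oplus X}(x_n)\le2\log_2n+O(1)$ with a constant not depending on $X$, and this is less than $n$ for some $n$. For that $n$, every $X$ has a program of length less than $n$ that outputs $x_n$. For a set of $X$ of measure at least $\frac34$ this program has $l<t(p,X)<\infty$. So $\alpha-w_l\ge\frac34 2^{-n}$, contradicting $\alpha-w_l\le2^{-2n}$. $\square$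

So the location will not be $Z$-computable, but we can arrange that $j$ bits of advice suffice to find it. For $j\ge1$ and $0\le q<2^j$ let $l(j,q)$ be the least $l$ with $w_l\ge q2^{-j}$, if there is one. This is a partial $Z$-computable function. Let $q_j=\lceil2^j\alpha\rceil-1$. Then $q_j2^{-j}<\alpha\le(q_j+1)2^{-j}$, and $0\le q_j<2^j$ since $0<\alpha\le1$. Let $l_j=l(j,q_j)$, which is defined because $w_l\to\alpha>q_j2^{-j}$. Then
$$\alpha-w_{l_j}\le2^{-j},\qquad l_j\to\infty .\tag{1}$$
The first part holds since $w_{l_j}\ge q_j2^{-j}\ge\alpha-2^{-j}$. For the second, fix $m$; since $w_m<\alpha$ and $q_j2^{-j}\to\alpha$, for all large $j$ we have $w_{l_j}\ge q_j2^{-j}>w_m$, so $l_j>m$.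

The advice has a price. By the example in Section 3, naming $(j,q_j)$ takes about $r_j=j+2\lceil\log_2(j+1)\rceil$ bits. So a player who names all objects of complexity at most $r_j+e$ has a budget $v=2^{r_j+e}$, slightly more than $2^j$, while the lists must be slightly shorter than $2^j$. The budget $v$ is above $s$ and far below $s^2$. That is why two strings are hidden.

## 5. The random quadruple $(A,B,C,C')$

Put
$$r_j=j+2\lceil\log_2(j+1)\rceil,\qquad N_j=2^{4j},\qquad s_j=\lfloor2^j/j^4\rfloor .$$
For $j=20$ we have $2^j/j^4=1048576/160000>6$, and $2^j/j^4$ increases from there on. Since $\lfloor x\rfloor\ge x/2$ for $x\ge2$, for all $j\ge20$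
$$2\le s_j<N_j,\qquad\frac{2^j}{2j^4}\le s_j\le\frac{2^j}{j^4}.\tag{2}$$

By (1) we can choose $J=\{j_1<j_2<\cdots\}$ with $j_1\ge20$ such that, writing $\lambda_k=l_{j_k}$,
$$\lambda_{k+1}\ge\lambda_k+4j_k,\qquad j_{k+1}^2\ge s_{j_1}s_{j_2}\cdots s_{j_k}\qquad(k\ge1).\tag{3}$$
The *blocks* $I_j=[l_j,l_j+4j)$, $j\in J$, are pairwise disjoint. The first $k$ blocks lie below $\lambda_{k+1}$ and all later ones start at $\lambda_{k+1}$ or above. $J$ and $(l_j)_{j\in J}$ are fixed, not random.

Now choose, everything independent except as stated:

* the bits of $A$ and of $B$ outside the blocks, uniformly;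
* for each $j\in J$, independent uniform $a_j,b_j\in2^{4j}$, which are the restrictions of $A$ and $B$ to $I_j$;
* given $(a_j,b_j)$, four sets, independently: $S_A^j,S_A'^j$ uniform among the $s_j$-element subsets of $2^{4j}$ containing $a_j$, and $S_B^j,S_B'^j$ uniform among those containing $b_j$.

So $(A,B)$ is uniform on $2^\omega\times2^\omega$, and within block $j$ we have exactly the set-up of Section 1 with $\Omega=2^{4j}$, $N=N_j$, $s=s_j$. Let $C$ be a real coding $Z$, $J$, $(l_j)_{j\in J}$, the bits of $A$ and $B$ outside the blocks, and all the sets $S_A^j,S_B^j$ (for instance by characteristic strings of length $2^{4j}$). Let $C'$ be the same with $S_A'^j,S_B'^j$. Note that $C$ depends on $a_j,b_j$ only through the lists.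

## 6. Almost surely $C$ and $C'$ are upper bounds

**Step 1: collect all computations compatible with the lists.** Let $T$ be the set of $X$ that agree with $A$ outside the blocks and satisfy $X{\restriction}I_j\in S_A^j$ for all $j\in J$. Then $A\in T$. From $J$, the $l_j$, the lists and the outside bits, $C$ computes the tree of initial segments of members of $T$. Hence
$$G=\{(p,n):\exists X\in T\ \ U^{Z\oplus X}(p)=n\}$$
is $C$-c.e.: search for $p$ and a string $\sigma$ in the tree such that the computation on $p$ halts and queries $X$ only below $|\sigma|$.

**Step 2: bound the weight of $G$ by sums over stages.** Put $\lambda_0=0$. Each $(p,n)\in G$ is witnessed by some $X\in T$, and $1\le t(p,X)<\infty$, so $\lambda_k<t(p,X)\le\lambda_{k+1}$ for some $k\ge0$. The computation depends only on $\sigma=X{\restriction}\lambda_{k+1}$, and $n$ is determined by $p$ and $\sigma$. Hence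
$$\sum_{(p,n)\in G}2^{-|p|}\ \le\ \sum_{k\ge0}\ \sum_\sigma\big(W_{\lambda_{k+1}}(\sigma)-W_{\lambda_k}(\sigma)\big),\tag{4}$$
where $\sigma$ ranges over the restrictions to $\lambda_{k+1}$ of members of $T$.

**Step 3: compute the expectation.** Only the blocks of $j_1,\dots,j_k$ lie below $\lambda_{k+1}$. So such a $\sigma$ consists of the bits of $A$ outside the blocks, which are uniform, and a choice of one element from each of $S_A^{j_1},\dots,S_A^{j_k}$. By (F1) these are independent uniform $s_{j_i}$-subsets, independent of the outside bits. For a uniform $s$-subset $S$ of a finite set, $\mathbb E\sum_{x\in S}f(x)=s\,\mathbb Ef(x_{\rm unif})$, where $x_{\rm unif}$ is uniform. Applying this block by block, the expectation of the inner sum in (4) is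
$$s_{j_1}\cdots s_{j_k}\,(w_{\lambda_{k+1}}-w_{\lambda_k}).$$
For $k=0$ this is at most $1$. For $k\ge1$ we use $w_{\lambda_{k+1}}-w_{\lambda_k}\le\alpha-w_{l_{j_k}}\le2^{-j_k}$ from (1), then (3) and (2):
$$s_{j_1}\cdots s_{j_k}\,(w_{\lambda_{k+1}}-w_{\lambda_k})\le(s_{j_1}\cdots s_{j_{k-1}})\cdot s_{j_k}2^{-j_k}\le j_k^2\cdot j_k^{-4}=j_k^{-2}$$
(for $k=1$ the product in parentheses is empty, and $1\le j_1^2$). Summing over $k$, $\mathbb E\big[\sum_{(p,n)\in G}2^{-|p|}\big]<\infty$.

**Step 4: conclude.** Almost surely the $C$-c.e. family of requests $(|p|,n)$, indexed by $(p,n)\in G$, has finite weight. By Kraft–Chaitin, $K^C(n)\le|p|+O(1)$ for $(p,n)\in G$. Since $A\in T$, every pair with $U^{Z\oplus A}(p)=n$ is in $G$, so $K^C\le K^{Z\oplus A}+O(1)$. By Lemma 2, $Z\oplus A\le_{LR}C$. The same argument applies to $B$ in place of $A$ and to $C'$ in place of $C$. So (1) of Theorem 1 holds almost surely.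

## 7. An interpolant names one set containing both strings

Suppose $E$ is above $Z\oplus A$ and $Z\oplus B$ and below $C$ and $C'$. We shall see at once that $E$ describes $a_j$ and $b_j$, each in $r_j+O(1)$ bits. The direct continuation would describe the pair $(a_j,b_j)$ by concatenating, in about $2r_j$ bits, and pass to $C$ and $C'$. Then each player has a budget of $2^{2r_j}>s_j^2$ guesses. As noted after Lemma 1, with $s^2$ guesses the players simply name all pairs, so there is no contradiction. What helps is that $E$ can describe, in only $r_j+O(1)$ bits, the whole set of strings that have short descriptions for the given $j$ and $q$. It contains both $a_j$ and $b_j$.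

**Lemma 3.** Suppose $Z\oplus A\le_{LR}E$, $Z\oplus B\le_{LR}E$, $E\le_{LR}C$ and $E\le_{LR}C'$. Then there is $e$ such that for every $j\in J$ there is $D\subseteq2^{4j}$ with $|D|\le2^{r_j+e}$, $a_j,b_j\in D$, and both $K^C(\langle j,q_j,D\rangle)$ and $K^{C'}(\langle j,q_j,D\rangle)$ at most $r_j+e$.

*Proof.* **Step 1: describe $a_j$ and $b_j$ from $E$.** Consider the requests $(r_j,\langle j,q,a\rangle)$ for $j\ge1$ and $0\le q<2^j$ such that $l(j,q)$ is defined, where $a$ is the restriction of $A$ to $[l(j,q),l(j,q)+4j)$. They form a $(Z\oplus A)$-c.e. family of weight at most $\sum_j2^j2^{-r_j}\le\sum_j(j+1)^{-2}<\infty$. For $j\in J$ and $q=q_j$ the string is $a_j$. So $K^{Z\oplus A}(\langle j,q_j,a_j\rangle)\le r_j+O(1)$, and likewise $K^{Z\oplus B}(\langle j,q_j,b_j\rangle)\le r_j+O(1)$. By Lemma 2 there is $d$ such that $K^E(\langle j,q_j,a_j\rangle)$ and $K^E(\langle j,q_j,b_j\rangle)$ are at most $r_j+d$ for all $j\in J$.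

**Step 2: collect the describable strings and describe the collection.** For $j\ge1$ and $0\le q<2^j$ let
$$R(j,q)=\{x\in2^{4j}:K^E(\langle j,q,x\rangle)\le r_j+d\}.$$
These sets are uniformly $E$-c.e. and have size at most $2^{r_j+d}$. Since $\sum2^{-K^E}\le1$ and distinct triples are distinct objects,
$$\sum_{j,q}2^{-(r_j+d)}|R(j,q)|\le1 .$$
Enumerate all $R(j,q)$ with oracle $E$, one element at a time. Whenever $R(j,q)$ receives a new element and its current value becomes $F$, issue the request $(r_j+d,\langle j,q,F\rangle)$. For each $(j,q)$ there are $|R(j,q)|$ requests, so the total weight is at most $1$ by the display. The last request for $(j,q)$ has $F=R(j,q)$. So by Kraft–Chaitin $K^E(\langle j,q,R(j,q)\rangle)\le r_j+O(1)$ whenever $R(j,q)\ne\emptyset$.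

**Step 3: pass to $C$ and $C'$.** Put $D=R(j,q_j)$. By Step 1, $a_j,b_j\in D$. Lemma 2, applied to $E\le_{LR}C$ and $E\le_{LR}C'$, gives $K^C(\langle j,q_j,D\rangle),K^{C'}(\langle j,q_j,D\rangle)\le r_j+O(1)$. Take $e\ge d$ larger than the constants. $\square$

## 8. Almost surely no interpolant exists: proof of Theorem 1

For $j\in J$, $e\in\mathbb N$ put $v=2^{r_j+e}$. For an oracle $Y$ let $V^Y_{j,e}$ be the family of sets $D\subseteq2^{4j}$ with $|D|\le v$ and $K^Y(\langle j,q_j,D\rangle)\le r_j+e$. It has at most $v$ members, since $\sum2^{-K^Y}\le1$. Let $\mathcal B_{j,e}$ be the event that some $D\in V^C_{j,e}\cap V^{C'}_{j,e}$ contains both $a_j$ and $b_j$.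

**Step 1: bound $\mathbb P(\mathcal B_{j,e})$ by Lemma 1.** Let $H$ be all random data not belonging to block $j$: the bits of $A,B$ outside $I_j$ and all the sets chosen for the other blocks. $H$ is independent of $(a_j,b_j,S_A^j,S_B^j,S_A'^j,S_B'^j)$, so given $H$ these six objects have the law of Section 1. Given $H$, the real $C$, and hence $V_{j,e}^C$, is a function of $(S_A^j,S_B^j)$. Likewise $V_{j,e}^{C'}$ is a (possibly different) function of $(S_A'^j,S_B'^j)$. Lemma 1 applies for each value of $H$, and averaging over $H$ gives
$$\mathbb P(\mathcal B_{j,e})\le\frac v{s_j^2}+\frac{2v^2s_j}{N_j}.$$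

**Step 2: insert the parameters.** We have $v\le2^e\cdot4(j+1)^2\,2^j$, because $\lceil\log_2(j+1)\rceil\le\log_2(j+1)+1$. With (2) and $N_j=2^{4j}$,
$$\frac v{s_j^2}\le2^e\cdot4(j+1)^22^j\cdot\frac{4j^8}{2^{2j}}=2^e\cdot16\,(j+1)^2j^8\,2^{-j},$$
$$\frac{2v^2s_j}{N_j}\le2\cdot2^{2e}\cdot16(j+1)^42^{2j}\cdot\frac{2^j}{j^4}\cdot2^{-4j}=2^{2e}\cdot32\,(j+1)^4j^{-4}\,2^{-j}.$$
For fixed $e$ both tend to $0$ as $j\to\infty$ in $J$.

**Step 3: exclude all $E$ at once.** For every $e$, $\mathbb P(\forall j\in J\ \mathcal B_{j,e})\le\inf_{j\in J}\mathbb P(\mathcal B_{j,e})=0$. There are countably many $e$, so almost surely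
$$\forall e\ \exists j\in J\quad\neg\mathcal B_{j,e}.\tag{5}$$
If some $E$ satisfied $Z\oplus A,Z\oplus B\le_{LR}E\le_{LR}C,C'$, then by Lemma 3 there would be an $e$ for which $\mathcal B_{j,e}$ holds for all $j\in J$. So (5), a single event of probability one, rules out every such $E$, although there are uncountably many candidates.

**Step 4: return to $(A,B)$.** By Section 6 and Step 3, almost every $(A,B,C,C')$ satisfies (1) and (2) of Theorem 1. Since $(A,B)$ is uniformly distributed, Fubini's theorem gives that for almost every $(A,B)$ such $C,C'$ exist. This proves Theorem 1. For $Z=\emptyset$, a least upper bound $E$ of $A,B$ would lie above $A$ and $B$ and below both $C$ and $C'$, contradicting (2). So almost every pair has no least upper bound. $\blacksquare$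

## 9. A perfect set of upper bounds with no upper bound below any two: proof of Theorem 2

We found two upper bounds by sampling $C$ and $C'$ independently, given $(A,B)$. To get a perfect set of them we use a theorem of Mycielski (J. Mycielski, *Algebraic independence and measure*, Fund. Math. 61 (1967)): a full-measure subset of the square of an atomless Borel probability measure on a Polish space contains all pairs of distinct elements of some nonempty perfect set. Here is a proof for the case that we need.

**Lemma 4.** Let $X=\prod_kX_k$ with finite sets $X_k$ of at least two elements, let $\nu$ be the product of the uniform measures, and let $\mathcal G\subseteq X^2$ be Borel and symmetric with $\nu^2(\mathcal G)=1$. Then there is a nonempty perfect set $P\subseteq X$ with $(x,y)\in\mathcal G$ for all distinct $x,y\in P$.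

*Proof.* A cylinder of level $m$ is the set of all points with given first $m$ coordinates. For distinct strings or reals $\sigma,\tau$ let $|\sigma\wedge\tau|$ be the length of their longest common initial segment. Since $\mathcal G$ need not contain any rectangle of positive measure, we do not ask that products of cylinders lie in $\mathcal G$; we only keep them meeting compact subsets of $\mathcal G$.

**Step 1: what is maintained.** At stage $n$ we have pairwise disjoint cylinders $U_\sigma$, $\sigma\in2^n$, of level at least $n$, and compact symmetric sets $K_0,\dots,K_{n-1}\subseteq\mathcal G$, such that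
$$P_n=\Big\{(x_\sigma)\in\prod_{\sigma\in2^n}U_\sigma:(x_\sigma,x_\tau)\in K_{|\sigma\wedge\tau|}\text{ for all }\sigma\ne\tau\Big\}$$
has positive measure. For $n=0$ take $U_\emptyset=X$, so $P_0=X$.

**Step 2: from $n$ to $n+1$.** By the Lebesgue density theorem in $X^{2^n}$ there are cylinders $U'_\sigma\subseteq U_\sigma$ of level at least $n+1$ such that $P_n$ has relative measure greater than $1-2^{-2^n-1}$ in $\prod_\sigma U'_\sigma$. Choose $y^0=(y^0_\sigma)$ and $y^1=(y^1_\sigma)$ independently and uniformly from this box. For each of the $2^{2^n}$ functions $h:2^n\to\{0,1\}$ the tuple $(y^{h(\sigma)}_\sigma)_\sigma$ is uniform in the box, so it fails to be in $P_n$ with probability less than $2^{-2^n-1}$. Hence with probability greater than $\frac12$ all these tuples are in $P_n$. Since $\nu^2(\mathcal G)=1$, inner regularity gives a compact $K_n\subseteq\mathcal G$, which we may take symmetric, with $\sum_\sigma\mathbb P\big((y_\sigma^0,y_\sigma^1)\notin K_n\big)<\frac12$. So with positive probability all the tuples are in $P_n$ and all pairs $(y^0_\sigma,y^1_\sigma)$ are in $K_n$.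

Put $x_{\sigma i}=y^i_\sigma$. Then $(x_{\sigma i},x_{\tau j})\in K_{|\sigma\wedge\tau|}$ for $\sigma\neq\tau$, by taking $h$ with $h(\sigma)=i$, $h(\tau)=j$; and $(x_{\sigma0},x_{\sigma1})\in K_n$. Since $\nu$ is atomless, almost surely $y^0_\sigma\ne y^1_\sigma$ for all $\sigma$, so these points lie in disjoint cylinders of some level. There are only countably many choices of a level and of cylinders of that level, so for one choice of a level (at least that of all $U'_\sigma$) and of cylinders $U_{\sigma i}\subseteq U'_\sigma$ with $U_{\sigma0}\cap U_{\sigma1}=\emptyset$, the set of such tuples in $\prod U_{\sigma i}$ has positive measure. This is stage $n+1$.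

**Step 3: the perfect set.** For $f\in2^\omega$ let $\varphi(f)$ be the unique point of $\bigcap_nU_{f{\restriction}n}$. The map $\varphi$ is continuous and injective, so its image $P$ is perfect. Let $f\ne g$ and $n=|f\wedge g|$. For each $m>n$, $P_m\neq\emptyset$, so $U_{f{\restriction}m}\times U_{g{\restriction}m}$ meets $K_n$. These products shrink to $(\varphi(f),\varphi(g))$ and $K_n$ is closed, so $(\varphi(f),\varphi(g))\in K_n\subseteq\mathcal G$. $\square$

*Proof of Theorem 2.* **Step 1: the measure.** Fix $(A,B)$. Let $X_j$, $j\in J$, be the set of pairs $(S,T)$ of $s_j$-element subsets of $2^{4j}$ with $a_j\in S$ and $b_j\in T$. It has $\binom{N_j-1}{s_j-1}^2\ge2$ elements because $2\le s_j<N_j$. Let $X=\prod_{j\in J}X_j$ with the product $\nu$ of the uniform measures. Given $(A,B)$, the sequences $(S_A^j,S_B^j)_j$ and $(S_A'^j,S_B'^j)_j$ are independent with law $\nu$. The map taking such a sequence to the real $C$ that codes it (together with the fixed data) is continuous and injective, so it takes perfect sets to perfect sets. We identify sequences with their codes.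

**Step 2: the good pairs.** Let $\mathcal G_{A,B}$ be the set of $(C,C')\in X^2$ for which (5) holds and for which the four weights of Section 6 (for $A$ and $B$, and for $C$ and $C'$) are finite. This set is Borel, and it is symmetric because both conditions are. By Sections 6 and 8 and Fubini's theorem, $\nu^2(\mathcal G_{A,B})=1$ for almost every $(A,B)$. For such $(A,B)$ let $\mathcal P$ be the perfect set given by Lemma 4.

**Step 3: its properties.** Each member of $\mathcal P$ belongs to a pair of distinct members, which lies in $\mathcal G_{A,B}$. So its weights are finite, and by Section 6 it is an upper bound of $\{Z\oplus A,Z\oplus B\}$. If an upper bound $E$ were $\le_{LR}$ two distinct members $C,C'$ of $\mathcal P$, then Lemma 3 would give an $e$ with $\mathcal B_{j,e}$ for all $j\in J$, contradicting (5).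

**Step 4: coinitial families.** Let $\mathcal F$ be a coinitial family of upper bounds. For each $C\in\mathcal P$ choose a member of $\mathcal F$ that is $\le_{LR}C$. By Step 3 no member of $\mathcal F$ is chosen twice, so this map $\mathcal P\to\mathcal F$ is injective, and $|\mathcal F|=2^{\aleph_0}$. In particular $\mathcal F$ is not countable. A least upper bound would be a coinitial family with one element, so $Z\oplus A$ and $Z\oplus B$ have no least upper bound. Both lie above $Z$, and $Z$ was arbitrary, so this occurs above every LR degree. $\blacksquare$
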